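\title{Tight polyhedral embeddings of the complex projective plane in $8$-space}

\begin{abstract}
We prove that the image of a substantial polyhedral embedding $\mathbb{CP}^2\to\mathbb{E}^8$ that is tight with respect to some field is a subcomplex of the boundary of an $8$-simplex, combinatorially equivalent to the $9$-vertex triangulation $\mathbb{CP}^2_9$. No general position of the vertices is assumed. The convex hull of the image is at first an arbitrary $8$-polytope; we group its faces into balls indexed by the subsets of a $9$-element set, count the balls that lie in the image, and show that three inequalities leave room for equality only. Equality forces the convex hull to be a simplex. We also show that a closed $4$-manifold with the homology of $\mathbb{CP}^2$ over a field has no tight substantial polyhedral embedding in dimension greater than $8$, and that $\mathbb{CP}^2_9$ gives tight embeddings in dimensions $8$ and $7$.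
\end{abstract}

\section{Introduction}

Let $M$ be a closed manifold. A \emph{polyhedral embedding} is an injective map $f\colon M\to\mathbb{E}^d$ that is affine on each simplex of some triangulation of $M$. It is \emph{substantial} if $f(M)$ is not contained in an affine hyperplane. Given a field $F$, the embedding is \emph{tight} (with respect to $F$) if for every open half-space $h\subset\mathbb{E}^d$ the homomorphism
\[
H_*(f^{-1}(h);F)\longrightarrow H_*(M;F)
\]
induced by inclusion is injective.

Tightness asks that a half-space cut off no homology that the manifold itself lacks. In degree $0$, for connected $M$, it says that every piece cut off by a hyperplane is connected. In degree $k$ it says that a $k$-cycle that lies in a half-space and bounds in $M$ already bounds inside the half-space. The one-dimensional case shows how strong this is.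

\begin{example}\label{ex:circle}
Let $X\subset\mathbb{E}^d$ be a tight, substantially embedded polygonal circle and $P=\operatorname{conv}X$; here $d\ge2$. The vertices of the polytope $P$ lie in $X$. If $e$ is an edge of $P$, a half-space that cuts off a thin slice of $P$ along $e$ meets $X$ in a set that deformation retracts onto $X\cap e$ (Lemma~\ref{lem:face} below). So $X\cap e$ is connected, and since it contains both endpoints, $e\subset X$. At least $d$ edges of $P$ leave each vertex, but only two branches of a circle leave a point. Hence $d=2$, and $\partial P\subset X$ gives $X=\partial P$. Conversely, the boundary of any convex polygon is tight, because an open half-plane meets it in the empty set, an open arc, or everything.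
\end{example}

Two forces act in this example. Tightness pushes the low-dimensional faces of the convex hull into the image, and the local structure of a manifold limits how many faces can meet there. The result is a bound on $d$. For the circle the extreme case is flexible: $P$ may be any polygon. This paper is about a case in which the extreme case is rigid.

Let $\mathbb{CP}^2_9$ denote the unique $9$-vertex triangulation of the complex projective plane. Any three of its vertices span a triangle, and its numbers of simplices of dimension $0,\dots,4$ are $(9,36,84,90,36)$. Sending its vertices to the vertices of an $8$-simplex $\Delta^8\subset\mathbb{E}^8$ realizes it as a subcomplex of $\partial\Delta^8$. This embedding is a natural candidate for tightness: the piece cut off by a half-space retracts to the subcomplex induced on the vertices in it, this subcomplex contains the $2$-skeleton of a simplex and so is simply connected, and duality handles the remaining degrees (Section~\ref{sec:tight}). One is led to ask whether there is any other tight image of $\mathbb{CP}^2$ that spans $\mathbb{E}^8$.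

By \cite[Theorem 17]{source}, the image of a PL-taut polyhedral embedding of $\mathbb{CP}^2$ into $\mathbb{E}^8$, not in a hyperplane and with all vertices in general position, is a subcomplex of an $8$-simplex combinatorially equivalent to $\mathbb{CP}^2_9$. PL-tautness is a stronger condition than tightness; its definition is not needed here. It is conjectured in \cite{source} that the assertion holds for every tight polyhedral embedding and without general position. We prove this conjecture.

\begin{theorem}\label{thm:main}
Let $f\colon\mathbb{CP}^2\to\mathbb{E}^8$ be a substantial polyhedral embedding that is tight with respect to some field $F$. Then $f(\mathbb{CP}^2)$ is a subcomplex of the boundary complex of an $8$-simplex, and as a simplicial complex it is combinatorially equivalent to $\mathbb{CP}^2_9$.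
\end{theorem}

The statement concerns the set $f(\mathbb{CP}^2)$; the triangulation that makes $f$ simplexwise affine may have more vertices. Since every bijection between the vertex sets of two $8$-simplices extends to an affine automorphism of $\mathbb{E}^8$, any two such images are affinely equivalent.

Apart from its last line, the proof uses only the homology of $\mathbb{CP}^2$. Fix a field $F$; homology and cohomology have coefficients in $F$ unless others are shown. Consider the hypothesis
\begin{itemize}
\item[(H)] $M$ is a closed connected topological $4$-manifold with $H_1(M)=H_3(M)=0$ and $H_0(M)\cong H_2(M)\cong H_4(M)\cong F$.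
\end{itemize}
The manifold $\mathbb{CP}^2$ satisfies (H) for every $F$. Points of $\mathbb{E}^7$ are in \emph{general position} if any eight of them are affinely independent.

\begin{theorem}\label{thm:general}
Let $M$ satisfy \textup{(H)}, and let $f\colon M\to\mathbb{E}^d$ be a substantial polyhedral embedding, tight with respect to $F$.
\begin{enumerate}
\item[(1)] $d\le 8$.
\item[(2)] If $d=8$, then $\operatorname{conv}f(M)$ is an $8$-simplex and $f(M)$ is a subcomplex of its boundary that contains all $9$ vertices, all edges and all triangles. This complex is $\mathbb{CP}^2_9$, and $M\cong\mathbb{CP}^2$.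
\item[(3)] Conversely, $\mathbb{CP}^2_9\subset\partial\Delta^8\subset\mathbb{E}^8$ is tight for every field. The simplexwise affine map $|\mathbb{CP}^2_9|\to\mathbb{E}^7$ given by any $9$ points in general position is a substantial embedding, also tight for every field.
\end{enumerate}
\end{theorem}

Section~\ref{sec:faces} determines which faces of the convex hull tightness forces into the image. Section~\ref{sec:model} shows the counting argument on the real projective plane in $\mathbb{E}^5$, under the extra assumption that the convex hull is a simplex. Section~\ref{sec:refine} builds the tool that removes such an assumption, and Sections~\ref{sec:K}--\ref{sec:ident} carry out the proof for $4$-manifolds.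

\section{Polytopes, balls and triangulated manifolds}\label{sec:prelim}

This section collects the textbook facts that are used later.

\subsection*{Polytopes}
Faces of a $d$-polytope $P$ are closed; the empty set (of dimension $-1$) and $P$ itself count as faces, and a \emph{$k$-face} is a face of dimension $k$. For a nonempty face $G$, $\operatorname{relint}G$ is its interior in its affine hull $\operatorname{aff}G$, and $\partial G=G\setminus\operatorname{relint}G$ is the union of its proper faces.
\begin{itemize}
\item[(P1)] The proper faces are the sets $P\cap\{\xi=c\}$, where $\xi$ is a nonconstant affine function with $\xi\le c$ on $P$. Faces of faces and intersections of faces are faces, $G=P\cap\operatorname{aff}G$, and $P$ is the disjoint union of the relative interiors of its nonempty faces. If an inner point of a segment in $P$ lies in a face $G$, then the segment lies in $G$.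
\item[(P2)] Let $v$ be a vertex, $\ell$ an affine function with $\ell(v)=0$ and $\ell>1$ at all other vertices, and $H=\{\ell=1\}$. The \emph{vertex figure} $Q=P\cap H$ is a $(d-1)$-polytope, and $G\mapsto G\cap H$ is an inclusion-preserving bijection from the faces of $P$ containing $v$ to the faces of $Q$ that lowers dimensions by one. We write $\hat q$ for the face of $P$ that corresponds to the face $q$ of $Q$.
\item[(P3)] The graph formed by the vertices and edges of $P$ is connected. Every chain of faces extends to a \emph{flag} $G_0\subset G_1\subset\dots\subset G_d=P$ with $\dim G_k=k$; we put $G_{-1}=\emptyset$.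
\end{itemize}

\subsection*{Balls}
A \emph{polyhedron} is the underlying set of a finite rectilinear simplicial complex in a Euclidean space, and an \emph{$m$-ball} is a polyhedron $B$ that is PL homeomorphic to an $m$-simplex. Its boundary $\partial B$ is its boundary as a topological manifold, so every homeomorphism of balls preserves it; a $0$-ball is a point and has empty boundary. The \emph{link} $\operatorname{lk}(\sigma,L)$ of a simplex $\sigma$ in a complex $L$ consists of the simplices $\tau$ disjoint from $\sigma$ for which $\sigma$ and $\tau$ together span a simplex $\sigma*\tau$ of $L$. For subcomplexes $U,W$ containing $\sigma$ the definition gives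
\begin{equation}\label{eq:link}
\operatorname{lk}(\sigma,U)\cap\operatorname{lk}(\sigma,W)=\operatorname{lk}(\sigma,U\cap W).
\end{equation}
\begin{itemize}
\item[(B1)] In every rectilinear triangulation of an $m$-ball $B$ the boundary is a subcomplex. The link of a $k$-simplex $\sigma\subset\partial B$ is an $(m-k-1)$-ball with boundary $\operatorname{lk}(\sigma,\partial B)$, and the link of any other $k$-simplex is a PL $(m-k-1)$-sphere. In particular, every simplex lies in an $m$-simplex, and an $(m-1)$-simplex lies in one $m$-simplex if it is in $\partial B$ and in two otherwise.
\item[(B2)] If $v\notin B$ and each ray from $v$ meets $B$ at most once, then the union $v*B$ of the segments $[v,y]$, $y\in B$, is an $(m+1)$-ball with boundary $B\cup(v*\partial B)$. Here $v*\emptyset=\{v\}$.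
\item[(B3)] Two polytopal complexes with isomorphic face posets have isomorphic barycentric subdivisions, so there is a PL homeomorphism between them that maps each cell onto the corresponding cell.
\end{itemize}

\subsection*{Triangulated manifolds}
The triangulation in the definition of a polyhedral embedding is not assumed to be combinatorial, that is, its vertex links are not assumed to be PL spheres. Local homology supplies what we need.

\begin{lemma}\label{lem:triang}
Let $\mathcal T$ be a triangulation of a closed connected topological $n$-manifold $X$. The link of a $k$-simplex has the integral homology of $S^{n-k-1}$. Moreover: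
\begin{enumerate}
\item[(a)] every simplex lies in an $n$-simplex, there are no simplices of higher dimension, and every $(n-1)$-simplex lies in exactly two $n$-simplices;
\item[(b)] the only nonzero simplicial $n$-cycle mod $2$ is the sum of all $n$-simplices;
\item[(c)] if $n=4$, the link of every $1$-simplex is homeomorphic to $S^2$.
\end{enumerate}
\end{lemma}

\begin{proof}
A point $x$ in the interior of a $k$-simplex $\sigma$ has a neighborhood of the form $\mathbb{R}^k\times(\text{open cone on }\operatorname{lk}\sigma)$, whence $H_i(X,X\setminus x;\mathbb{Z})\cong\tilde H_{i-k-1}(\operatorname{lk}\sigma;\mathbb{Z})$, with the convention $\tilde H_{-1}(\emptyset;\mathbb{Z})=\mathbb{Z}$. The left side is $\mathbb{Z}$ for $i=n$ and $0$ otherwise, which proves the first assertion.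

(a) Reduced homology vanishes in degrees below $-1$, so $k\le n$. For $k<n$ the link is nonempty, so $\sigma$ is a face of a larger simplex. For $k=n-1$ the link is a $0$-dimensional complex with $\tilde H_0\cong\mathbb{Z}$, that is, two points.

(b) By (a) the sum of all $n$-simplices is a cycle mod $2$, and the group of $n$-cycles equals $H_n(X;\mathbb{Z}/2)\cong\mathbb{Z}/2$.

(c) The link of a vertex $y$ in $\operatorname{lk}\sigma$ is $\operatorname{lk}(\sigma*y)$. So the link of a $2$-simplex is a connected graph in which every vertex has degree two, a circle. Then the link of a $1$-simplex is a $2$-complex whose vertex links are circles, that is, a closed surface, and a closed surface with the integral homology of $S^2$ is $S^2$.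
\end{proof}

\subsection*{Duality}
A closed connected $n$-manifold with $H_n\neq0$ is $F$-orientable. Let $X$ be such a manifold that is also a polyhedron. By \cite[Theorem VI.8.3]{bredon}:
\begin{itemize}
\item[(D)] For every closed subpolyhedron $Y\subset X$ there is an isomorphism $H^p(X,Y)\cong H_{n-p}(X\setminus Y)$, natural for inclusions. In particular, $H^p(X,Y)\to H^p(X)$ corresponds to $H_{n-p}(X\setminus Y)\to H_{n-p}(X)$.
\end{itemize}
(For polyhedra, \v{C}ech and singular cohomology agree.) We also use that over a field $H^p$ is the dual vector space of $H_p$, naturally in the space.

\section{Faces of the convex hull that lie in the image}\label{sec:faces}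

Let $f\colon M\to\mathbb{E}^d$ be a polyhedral embedding of a closed connected manifold. Put $X=f(M)$ and $P=\operatorname{conv}X$. Since $f$ is injective and affine on each simplex, the images of the simplices form a rectilinear triangulation $\mathcal T$ of $X$. The polytope $P$ is the convex hull of the vertices of $\mathcal T$, so every vertex of $P$ is a vertex of $\mathcal T$. If $f$ is substantial, then $\dim P=d$; this is the only use of substantiality. For a set $C$ of vertices, $\mathcal T[C]$ denotes the \emph{induced} subcomplex, consisting of the simplices with all vertices in $C$.

The first lemma replaces the open sets in the definition of tightness by subcomplexes.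

\begin{lemma}\label{lem:retract}
Let the vertex set of $\mathcal T$ be the disjoint union of $C$ and $D$.
\begin{enumerate}
\item[(a)] $|\mathcal T[C]|$ is a deformation retract of $X\setminus|\mathcal T[D]|$.
\item[(b)] If $C$ is the set of vertices in an open half-space $h$, then $|\mathcal T[C]|$ is a deformation retract of $X\cap h$.
\end{enumerate}
\end{lemma}

\begin{proof}
Write $x=\sum_u x_uu$ in barycentric coordinates and let $s(x)=\sum_{u\in C}x_u$. Then $s(x)=0$ exactly when $x\in|\mathcal T[D]|$. Where $s>0$, the map $r(x)=s(x)^{-1}\sum_{u\in C}x_uu$ is continuous, takes values in $|\mathcal T[C]|$ and fixes that set pointwise. The homotopy $x_t=(1-t)x+t\,r(x)$ stays in the simplex that carries $x$, and $s(x_t)=(1-t)s(x)+t>0$. This proves (a). In (b), both $h$ and its complement are convex, so $|\mathcal T[C]|\subset h$ and $|\mathcal T[D]|\cap h=\emptyset$. Thus $r$ is defined on $X\cap h$, and for $x\in h$ the segment from $x$ to $r(x)$ lies in $h$.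
\end{proof}

\begin{lemma}\label{lem:face}
Let $f$ be substantial and let $G$ be a proper nonempty face of $P$. Then $X\cap G$ is a nonempty subcomplex of $\mathcal T$ and a deformation retract of $X\cap h$ for some open half-space $h$. If $f$ is tight, then $H_*(X\cap G)\to H_*(X)$ is injective.
\end{lemma}

\begin{proof}
Let $G=P\cap\{\xi=c\}$ with $\xi\le c$ on $P$, and let $C$ be the set of vertices of $\mathcal T$ with $\xi=c$; it contains the vertices of $G$. For $x=\sum x_uu\in X$ we have $\xi(x)=\sum x_u\xi(u)$, which equals $c$ exactly when $x_u=0$ for all $u\notin C$. So $X\cap G=|\mathcal T[C]|$. Choose $c'<c$ larger than $\xi(u)$ for all vertices $u\notin C$, and apply Lemma~\ref{lem:retract}(b) to $h=\{\xi>c'\}$.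
\end{proof}

Theorem~\ref{thm:main} and parts (1), (2) of Theorem~\ref{thm:general} use tightness only through Lemma~\ref{lem:face}. The next lemma converts vanishing homology into an inclusion: a hole in a face would be detected by the boundary sphere.

\begin{lemma}\label{lem:fill}
Let $G$ be a face of $P$ of dimension $m\ge1$ with $\partial G\subset X$ and $\tilde H_{m-1}(X\cap G)=0$. Then $G\subset X$.
\end{lemma}

\begin{proof}
Otherwise there is a point $y\in\operatorname{relint}G\setminus X$, and $\partial G\subset X\cap G\subset G\setminus y$. Radial projection from $y$ shows that $\partial G\to G\setminus y$ is a homotopy equivalence. So the isomorphism $F\cong\tilde H_{m-1}(\partial G)\to\tilde H_{m-1}(G\setminus y)$ factors through $\tilde H_{m-1}(X\cap G)=0$, which is absurd.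
\end{proof}

Lemmas~\ref{lem:face} and \ref{lem:fill} fill faces dimension by dimension as long as the homology of $X$ vanishes. They stop at the middle homology. What lets us continue is the fact that two lines in a projective plane meet, in the following form.

\begin{lemma}\label{lem:disjoint}
Let $X$ be a polyhedron that is a closed connected $2m$-manifold with $H_{2m}(X)\ne0$ and $H_m(X)\cong F$. If $Y,Z\subset X$ are disjoint closed subpolyhedra, then $H_m(Y)\to H_m(X)$ and $H_m(Z)\to H_m(X)$ are not both nonzero.
\end{lemma}

\begin{proof}
Suppose that the second map is nonzero. It is then onto, because $H_m(X)$ is one-dimensional, and it factors through $H_m(X\setminus Y)$. So $H_m(X\setminus Y)\to H_m(X)$ is onto, and by (D) so is $H^m(X,Y)\to H^m(X)$. By the exact sequence of the pair, $H^m(X)\to H^m(Y)$ is zero, and therefore the map $H_m(Y)\to H_m(X)$, of which it is the dual, is zero.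
\end{proof}

The condition $\dim H_m=1$ cannot be dropped: in $S^2\times S^2$ the disjoint spheres $S^2\times\{p\}$ and $S^2\times\{q\}$ both carry a nonzero class.

\begin{proposition}\label{prop:skeleton}
Let $M$ satisfy \textup{(H)}, let $f$ be tight and substantial, and let $d\ge5$.
\begin{enumerate}
\item[(a)] All faces of $P$ of dimension at most $2$ lie in $X$.
\item[(b)] If $T$ is a $3$-face with $T\not\subset X$, then all $3$-faces and all $4$-faces disjoint from $T$ lie in $X$.
\end{enumerate}
\end{proposition}

\begin{proof}
Faces of dimension at most $4$ are proper because $d\ge5$, so Lemma~\ref{lem:face} applies to them.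

(a) The vertices lie in $X$. For a proper nonempty face $G$, the group $H_0(X\cap G)\neq0$ injects into $H_0(X)\cong F$ and $H_1(X\cap G)$ injects into $H_1(X)=0$; hence $\tilde H_0(X\cap G)=H_1(X\cap G)=0$. Lemma~\ref{lem:fill} with $m=1$ puts the edges in $X$, and then with $m=2$ the $2$-faces.

(b) By (a), $\partial G\subset X$ for every $3$-face $G$. If $G\not\subset X$, then $H_2(X\cap G)\ne0$ by Lemma~\ref{lem:fill}, and this group injects into $H_2(X)$. By Lemma~\ref{lem:disjoint} this cannot happen for two disjoint $3$-faces, so all $3$-faces disjoint from $T$ lie in $X$. If $G$ is a $4$-face disjoint from $T$, this applies to its $3$-faces and gives $\partial G\subset X$. Since $H_3(X\cap G)$ injects into $H_3(X)=0$, Lemma~\ref{lem:fill} gives $G\subset X$.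
\end{proof}

\section{A model: the real projective plane in $\mathbb{E}^5$}\label{sec:model}

The counting argument is already visible for surfaces. Let $F=\mathbb{Z}/2$, so that $H_0$, $H_1$ and $H_2$ of $\mathbb{RP}^2$ are one-dimensional. Let $X\subset\mathbb{E}^5$ be the image of a tight substantial polyhedral embedding of $\mathbb{RP}^2$, and \emph{assume} that $P=\operatorname{conv}X$ is a simplex. It has $6$ vertices, $15$ edges and $20$ triangles. Let $f_2$ be the number of triangles of $P$ contained in $X$.

All edges of $P$ lie in $X$, by Lemmas~\ref{lem:face} and \ref{lem:fill} with $m=1$. If a triangle $G$ does not lie in $X$, the same lemmas show that $H_1(X\cap G)\to H_1(X)$ is nonzero. By Lemma~\ref{lem:disjoint}, a triangle and the triangle on the three complementary vertices cannot both be missing. The $20$ triangles form $10$ complementary pairs, so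
\[
f_2\ge 10 .
\]
On the other hand, take a $1$-simplex $\sigma$ of $\mathcal T$ in an edge $e$ of $P$. Each triangle of $P$ that contains $e$ and lies in $X$ contains a $2$-simplex of $\mathcal T$ on $\sigma$, and different triangles give different $2$-simplices because they meet only in $e$. By Lemma~\ref{lem:triang}(a) there are at most two such triangles. Counting incidences of edges and triangles,
\[
3f_2\le 2\cdot 15 .
\]
Hence $f_2=10$, and every edge of $P$ lies in exactly two of the ten triangles. The sum of all $2$-simplices of $\mathcal T$ in these triangles is then a nonzero cycle mod $2$, and Lemma~\ref{lem:triang}(b) shows that the ten triangles cover $X$. So $X$ is a subcomplex of $\partial P$: a $6$-vertex triangulation of $\mathbb{RP}^2$ with all $15$ edges and one triangle from each complementary pair.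

A global inequality from duality says that many faces are present, a local one says that few are, and the two bounds coincide. For $4$-manifolds in $\mathbb{E}^8$ two difficulties arise. First, duality links missing $3$-faces to present $4$-faces, so we need a separate lower bound for the number of missing $3$-faces; it will come from the planarity of edge links. Second, and more seriously, we do not know that $P$ is a simplex, so we do not know how many faces it has. But the argument above used little about the faces of the simplex: they are balls indexed by sets of vertices, and they intersect as the index sets do. Every polytope carries such a family of balls.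

\section{Simplicial refinements adapted to a flag}\label{sec:refine}

Let $V=\{0,\dots,d\}$. We write $ijk$ for $\{i,j,k\}$ (with distinct indices), $C\cup k$ and $C\setminus k$ for $C\cup\{k\}$ and $C\setminus\{k\}$, and $C^c=V\setminus C$. An \emph{$m$-set} is a subset of $V$ with $m$ elements.

\begin{definition}\label{def:refine}
A \emph{simplicial refinement} of a $d$-polytope $P$ assigns to every $C\subset V$ a subset $R(C)\subset P$, with $R(\emptyset)=\emptyset$ and $R(V)=P$, such that
\begin{itemize}
\item[(R1)] for $C\ne\emptyset$, $R(C)$ is a union of faces of $P$ and a ball of dimension $|C|-1$;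
\item[(R2)] $R(C)\cap R(C')=R(C\cap C')$;
\item[(R3)] $\partial R(C)=\bigcup_{i\in C}R(C\setminus i)$ if $|C|\ge2$.
\end{itemize}
\end{definition}

By (R2), $C'\subset C$ implies $R(C')\subset R(C)$. By (R1), $R(C)$ is even a union of $(|C|-1)$-faces: it contains no face of larger dimension, and the faces of smaller dimension form a nowhere dense subset of the ball, so the closed union of the $(|C|-1)$-faces in it is dense and equals $R(C)$. If $P$ is a simplex with vertices $v_0,\dots,v_d$, then $R(C)=\operatorname{conv}\{v_i:i\in C\}$ is a refinement, the \emph{tautological} one.

A refinement makes $P$ look like a simplex, so the count of Section~\ref{sec:model} can be run on the balls $R(C)$. To conclude that $P$ \emph{is} a simplex, we need refinements that see the places where it is not. Let $G'\subset G''$ be faces with $\dim G''-\dim G'=3$, and let $n(G',G'')$ be the number of faces $G$ with $G'\subset G\subset G''$ and $\dim G=\dim G'+1$. For $G'=\emptyset$ this is the number of vertices of the polygon $G''$. If $v$ is a vertex of $G'$, then by (P2)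
\begin{equation}\label{eq:n}
n(G',G'')=n(G'\cap H,G''\cap H),
\end{equation}
the right side being computed in the vertex figure at $v$. Iterating, $n(G',G'')$ is the number of vertices of a polygon, the quotient $G''/G'$.

\begin{lemma}\label{lem:simplex}
Let $d\ge2$. A $d$-polytope $P$ with $n(G',G'')\le3$ for all such pairs of faces is a simplex.
\end{lemma}

\begin{proof}
Induction on $d$. For $d=2$ take $G'=\emptyset$, $G''=P$. Let $d\ge3$. By \eqref{eq:n} every vertex figure satisfies the hypothesis, so it is a $(d-1)$-simplex. Hence every vertex has exactly $d$ neighbors, and any two edges at a vertex lie in a common $2$-face. Let $v$ have neighbors $v_1,\dots,v_d$. The $2$-face containing the edges $vv_i$ and $vv_j$ is a triangle (take $G'=\emptyset$), so $v_iv_j$ is an edge. Thus $v_i$ is adjacent to $v$ and to all $v_j$ with $j\ne i$; these are $d$ vertices, hence all neighbors of $v_i$. The graph of $P$ is connected, so $P$ has exactly $d+1$ vertices.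
\end{proof}

The following is a version of Gr\"unbaum's refinement theorem with control by a flag. Property (R5) makes a large quotient polygon visible as a long arc.

\begin{proposition}\label{prop:refine}
For every flag $G_0\subset\dots\subset G_d=P$ of a $d$-polytope $P$ there is a simplicial refinement $R$ of $P$ such that
\begin{itemize}
\item[(R4)] $R(\{0,\dots,k\})=G_k$ for $0\le k\le d$;
\item[(R5)] for $2\le k\le d$, the arc $R(\{k-1,k\})$ contains at least $n(G_{k-3},G_k)-2$ edges of $P$.
\end{itemize}
\end{proposition}

The construction imitates the description of a simplex as the cone from a vertex $v$ over the opposite facet. In a general polytope the role of that facet is played by the union of all faces that avoid $v$. Seen from $v$, this union is a subdivided copy of the vertex figure, which has a refinement by induction.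

\begin{example}\label{ex:bipyramid}
For an $n$-gon, $R(0)=G_0$, the arcs $R(01)=G_1$ and $R(02)$ are the two edges at $G_0$, and $R(12)$ is the path of the other $n-2$ edges. Now let $P$ be a triangular bipyramid with apexes $a,b$ and equator $x,y,z$. For the flag $a\subset ax\subset axy$ the vertex figure is a triangle; the points $R(0),\dots,R(3)$ are $a,x,y,z$, all six arcs $R(ij)$ are single edges, and the vertex $b$ is hidden in the interior of $R(123)=bxy\cup byz\cup bxz$. For the flag $x\subset xa\subset xay$ the vertex figure is a quadrilateral, whose vertices correspond to $a,y,b,z$ in cyclic order; the points are $x,a,y,z$, and $R(23)$ is the path $y,b,z$ with $4-2$ edges. So one refinement whose arcs are all edges does not force $P$ to be a simplex. We will need all flags.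
\end{example}

\begin{proof}[Proof of Proposition~\ref{prop:refine}]
We use induction on $d$; for $d=0$ put $R(\{0\})=P$. Let $d\ge1$, $v=G_0$, and let $\ell$, $H$, $Q$ be as in (P2). Take $v$ as the origin, so that $\ell$ is linear. Let $U$ be the union of the faces of $P$ that do not contain $v$. For $x\in Q$ let $\rho(x)$ be the last point in $P$ of the ray from $v$ through $x$.

\emph{Step 1: $\rho$ is a homeomorphism from $Q$ onto $U$.} Let $y=\rho(x)$ and let $g$ be the face with $y\in\operatorname{relint}g$. If $v\in g$, the ray could be prolonged in $g$ beyond $y$; so $v\notin g$ and $y\in U$. Conversely, let $y$ lie in a face $g\not\ni v$. The ray from $v$ through $y$ leaves $P$ at $y$, since otherwise $y$ would be an inner point of a segment in $P$ with endpoint $v$, and (P1) would give $v\in g$. Also $\ell(y)>1$, because $\ell>1$ at the vertices of $g$; so $\pi(y)=y/\ell(y)$ lies on the segment $[v,y]$ and in $Q$, and $\rho(\pi(y))=y$. Thus $\rho\colon Q\to U$ is a bijection whose inverse $\pi$ is continuous on a compact set, hence a homeomorphism. In particular $v\notin U$, and each ray from $v$ meets $U$ at most once.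

If $x$ lies in a nonempty face $q$ of $Q$, the ray stays in $\operatorname{aff}\hat q$, and $P\cap\operatorname{aff}\hat q=\hat q$. So $\rho|_q$ is the corresponding map for the polytope $\hat q$. Therefore
\begin{equation}\label{eq:rho}
\rho(q)=\text{union of the faces of $\hat q$ not containing $v$},\qquad v*\rho(q)=\hat q .
\end{equation}

\emph{Step 2: $\rho$ can be replaced by a PL map.} Central projection is not piecewise linear, but it preserves cells. Let $g\not\ni v$ be a nonempty face with vertices $y_i$. For $t_i\ge0$ with $\sum t_i=1$,
\[
\pi\Bigl(\sum t_iy_i\Bigr)=\sum s_i\,\pi(y_i),\qquad s_i=\frac{t_i\ell(y_i)}{\sum_jt_j\ell(y_j)},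
\]
and every probability vector $s$ arises from some $t$; so $\pi(g)$ is the polytope $\operatorname{conv}\{\pi(y_i)\}$. Since $P\cap\operatorname{aff}g=g$, we have $v\notin\operatorname{aff}g$. Hence $\operatorname{aff}g$ and $H\cap W$ are hyperplanes that miss the origin in the linear span $W$ of $g$, and every affine function on either of them is the restriction of a linear function $\eta$ on $W$. As $\eta(\pi(y))=\eta(y)/\ell(y)$ has the sign of $\eta(y)$, the map $\pi$ matches the faces of $g$ with those of $\pi(g)$, by (P1). Since $\pi$ is injective, $\pi(g)\cap\pi(g')=\pi(g\cap g')$. So the polytopes $\pi(g)$ form a polytopal complex with union $Q$ and with the same face poset as the complex of faces $g\not\ni v$. By (B3) there is a PL homeomorphism $\varphi\colon U\to Q$ with $\varphi(g)=\pi(g)$ for all $g$.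

Let $S$ be a union of faces of $Q$. By \eqref{eq:rho}, $\rho(S)$ is a union of faces $g\not\ni v$, so $\varphi(\rho(S))=\pi(\rho(S))=S$. Consequently, if $S$ is an $m$-ball, then $\rho(S)$ is an $m$-ball with boundary $\rho(\partial S)$, and by (B2) the cone $v*\rho(S)$ is an $(m+1)$-ball with boundary $\rho(S)\cup(v*\rho(\partial S))$.

\emph{Step 3: definition of $R$.} Let $R_Q$ be the refinement of $Q$ given by induction for the flag $G_1\cap H\subset\dots\subset G_d\cap H$, with index set $\{1,\dots,d\}$. For $C\subset\{1,\dots,d\}$ put
\[
R(C)=\rho(R_Q(C)),\qquad R(0\cup C)=v*\rho(R_Q(C)).
\]

(R1) Both sets are balls of the right dimension by Step 2, and $R(\{0\})=\{v\}$. By \eqref{eq:rho} they are unions of faces.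

(R2) Let $A=R_Q(C)$ and $B=R_Q(C')$, so that $A\cap B=R_Q(C\cap C')$. Injectivity of $\rho$ gives $\rho(A)\cap\rho(B)=\rho(A\cap B)$. A point of $U$ on a segment $[v,y]$ with $y\in U$ equals $y$, so $(v*\rho(A))\cap\rho(B)=\rho(A\cap B)$. A point other than $v$ determines its ray and hence the endpoint $y\in U$, so $(v*\rho(A))\cap(v*\rho(B))=v*\rho(A\cap B)$.

(R3) For $C\subset\{1,\dots,d\}$ with $|C|\ge2$, Step 2 and (R3) for $R_Q$ give $\partial R(C)=\bigcup_{i\in C}\rho(R_Q(C\setminus i))$ and
\[
\partial R(0\cup C)=R(C)\cup\bigcup_{i\in C}v*\rho(R_Q(C\setminus i))=R(C)\cup\bigcup_{i\in C}R\bigl((0\cup C)\setminus i\bigr).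
\]
For $C=\{i\}$ the set $R_Q(C)$ is a point, and $\partial R(0i)=R(i)\cup\{v\}=R(i)\cup R(0)$.

(R4) $R(\{0\})=G_0$, and for $k\ge1$ we have $R(\{0,\dots,k\})=v*\rho(G_k\cap H)=G_k$ by \eqref{eq:rho}. The case $k=d$ gives $R(V)=P$.

(R5) Let $k=2$ and let $G_2=R(012)$ be an $n$-gon. The arc $R(01)=G_1$ is an edge. The point $q=R_Q(\{2\})$ is a vertex of $Q$, so $R(02)=\hat q$ is an edge, and it differs from $G_1$ because $R(01)\cap R(02)=\{v\}$. By (R3), $\partial G_2=R(01)\cup R(02)\cup R(12)$, so the closed set $R(12)$ contains the other $n-2$ edges. Let $k\ge3$ and $n=n(G_{k-3},G_k)$. Then $v\in G_{k-3}$, and by \eqref{eq:n} and induction $R_Q(\{k-1,k\})$ contains at least $n-2$ edges $q$ of $Q$. Each $\rho(q)$ is an arc that is a union of faces of $P$, so it contains an edge of $P$, and arcs from different $q$ share at most one point. Hence $R(\{k-1,k\})$ contains at least $n-2$ edges.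
\end{proof}

\section{The complex of balls in the image, and the bound $d\le8$}\label{sec:K}

In Sections~\ref{sec:K}--\ref{sec:ident}, $M$ satisfies (H), $f\colon M\to\mathbb{E}^d$ is tight and substantial with $d\ge8$, and $X$, $P$, $\mathcal T$ are as in Section~\ref{sec:faces}. Let $R$ be any simplicial refinement of $P$; properties (R4) and (R5) enter only in Proposition~\ref{prop:rigid}. Put
\[
K=\{C\subset V:\ C\ne\emptyset,\ R(C)\subset X\}.
\]
This family is closed under passing to nonempty subsets, so it is an abstract simplicial complex on $V$. It contains all sets with at most $3$ elements, by Proposition~\ref{prop:skeleton}(a), and no set with $6$ or more elements, because $X$ is $4$-dimensional. For $C\in K$ the ball $R(C)$ is a union of proper faces $G=X\cap G$, so it is a subcomplex of $\mathcal T$ by Lemma~\ref{lem:face}, and (B1) applies to it. A $4$-set that is not in $K$ is called \emph{missing}.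

The complex $K$ obeys one global constraint, which comes from duality, and two local ones, which come from the links of $3$-simplices and of $1$-simplices.

\begin{lemma}\label{lem:constraints}
\begin{enumerate}
\item[(i)] If $A$ is a missing $4$-set, then $R(A)$ contains a $3$-face $T\not\subset X$, and every $5$-set disjoint from $A$ is in $K$.
\item[(ii)] If $A\in K$ is a $4$-set, then $A\cup k\in K$ for at most two $k\notin A$.
\item[(iii)] For each pair $ij$, the graph $\Gamma_{ij}$ with vertex set $V\setminus ij$ and edge set $\{kl: ijkl\in K\}$ is planar. It has $d-1$ vertices, hence at most $3(d-1)-6$ edges.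
\end{enumerate}
\end{lemma}

\begin{proof}
(i) $R(A)$ is a union of $3$-faces, and one of them, $T$, is not in $X$. If $B$ is a $5$-set disjoint from $A$, then $R(A)\cap R(B)=\emptyset$ by (R2). So the $4$-faces that make up $R(B)$ are disjoint from $T$, and they lie in $X$ by Proposition~\ref{prop:skeleton}(b).

(ii) Let $\sigma\in\mathcal T$ be a $3$-simplex in $R(A)$. If $A\cup k\in K$, the $4$-ball $R(A\cup k)\supset\sigma$ contains a $4$-simplex of $\mathcal T$ on $\sigma$. For $k\neq k'$ these $4$-simplices differ, because $R(A\cup k)\cap R(A\cup k')=R(A)$ is $3$-dimensional. Only two $4$-simplices of $\mathcal T$ contain $\sigma$.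

(iii) Let $\tau\in\mathcal T$ be a $1$-simplex in the arc $R(ij)$, and $S=\operatorname{lk}(\tau,\mathcal T)$, a $2$-sphere by Lemma~\ref{lem:triang}(c). We draw $\Gamma_{ij}$ on $S$ by taking links of $\tau$ in the balls that contain $R(ij)$. For $k\notin ij$ the $2$-ball $R(ijk)$ lies in $X$ and has $\tau$ in its boundary, by (R3). So $\operatorname{lk}(\tau,R(ijk))$ is a single point $p_k\in S$. If $ijkl\in K$, then $\tau\subset R(ijk)\subset\partial R(ijkl)$, so $a_{kl}=\operatorname{lk}(\tau,R(ijkl))$ is an arc in $S$ whose endpoints are the two points of $\operatorname{lk}(\tau,\partial R(ijkl))$. By \eqref{eq:link} and (R2), for $C,C'\in K$ containing $ij$,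
\[
\operatorname{lk}(\tau,R(C))\cap\operatorname{lk}(\tau,R(C'))=\operatorname{lk}(\tau,R(C\cap C')),
\]
and $\operatorname{lk}(\tau,R(ij))=\emptyset$ because $R(ij)$ is $1$-dimensional. Taking $C=ijk$, $C'=ijl$ shows that the points $p_k$ are distinct. Both $p_k$ and $p_l$ lie in $\operatorname{lk}(\tau,\partial R(ijkl))$ by (R3), so they are the endpoints of $a_{kl}$. Taking $C=ijm$, $C'=ijkl$ shows that $p_m\notin a_{kl}$ for $m\notin kl$. Taking $C=ijkl$, $C'=ijk'l'$ shows that two different arcs meet exactly in $p_m$ if $kl\cap k'l'=\{m\}$ and are disjoint if $kl\cap k'l'=\emptyset$. So $\Gamma_{ij}$ embeds in $S^2$. A simple planar graph on $n\ge3$ vertices has at most $3n-6$ edges, by Euler's formula.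
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}(1)]
Suppose that $d\ge9$. The graph $\Gamma_{01}$ has $n=d-1\ge8$ vertices and at most $3n-6<\binom n2$ edges, so some $4$-set $A$ is missing. Let $T\subset R(A)$ be a $3$-face not in $X$. Since $|A^c|=d-3\ge6$, there is a $6$-set $C\subset A^c$, and $R(C)$ contains a $5$-face $G$, which is disjoint from $T$ by (R2). By Proposition~\ref{prop:skeleton}(b) all $4$-faces of $G$ lie in $X$, so $X$ contains the $4$-sphere $\partial G$. This sphere is closed in $X$, and it is open by invariance of domain. As $X$ is connected, $X=\partial G\cong S^4$, which contradicts $H_2(X)\ne0$.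
\end{proof}

\section{The count for $d=8$}\label{sec:count}

Let $d=8$. There are $9$ indices, $36$ pairs and $126$ four-element sets, and the complement of a $4$-set is a $5$-set. Let $f_3$ and $f_4$ be the numbers of $4$-sets and $5$-sets in $K$, and let $N=126-f_3$ be the number of missing $4$-sets.

\begin{proposition}\label{prop:count}
For every simplicial refinement $R$ of $P$ we have $N=f_4=36$ and $f_3=90$. Moreover:
\begin{itemize}
\item[(E1)] every $4$-set of $K$ lies in exactly two $5$-sets of $K$;
\item[(E2)] for each pair $ij$, exactly six of the sets $ijkl$ are missing;
\item[(E3)] the $5$-sets of $K$ are exactly the complements of the missing $4$-sets.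
\end{itemize}
\end{proposition}

\begin{proof}
The graph $\Gamma_{ij}$ has $7$ vertices, so by Lemma~\ref{lem:constraints}(iii) at most $15$ of the $21$ possible edges are present, and at least six sets $ijkl$ are missing. Count the incidences between pairs and missing $4$-sets containing them: each $4$-set contains $6$ pairs, so $6N\ge36\cdot6$, that is, $N\ge36$. By Lemma~\ref{lem:constraints}(i), $A\mapsto A^c$ maps the missing $4$-sets injectively to $5$-sets of $K$, so $f_4\ge N$. Count the incidences between $5$-sets of $K$ and their $4$-subsets, all of which are in $K$: Lemma~\ref{lem:constraints}(ii) gives $5f_4\le2f_3=252-2N$. Together,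
\[
180\le5N\le5f_4\le252-2N\le180 .
\]
So equality holds throughout. Equality in $6N\ge 36\cdot 6$ forces (E2), equality in $f_4\ge N$ makes the injection a bijection, which is (E3), and equality in $5f_4\le2f_3$ forces (E1).
\end{proof}

The complex $K$ thus has the face numbers $(9,36,84,90,36)$ of $\mathbb{CP}^2_9$. The count alone does not see how finely each ball $R(C)$ is divided into faces of $P$. The next section extracts this from the equality statements.

\section{The convex hull is a simplex}\label{sec:rigid}

We keep $d=8$ and an arbitrary refinement $R$. By (E1) the $4$-balls of $K$ fit together without boundary, so they exhaust $X$.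

\begin{lemma}\label{lem:cover}
$X$ is the union of the balls $R(B)$ over the $5$-sets $B\in K$.
\end{lemma}

\begin{proof}
For $C\in K$ let $[R(C)]$ be the mod $2$ sum of the top-dimensional simplices of $\mathcal T$ in $R(C)$, and let $z=\sum_B[R(B)]$ over the $5$-sets $B\in K$. By (R2) two different balls $R(B)$ meet in dimension at most $3$, so no $4$-simplex occurs twice in $z$, and $z\ne0$. By (B1) the boundary of $[R(B)]$ is the sum of the $3$-simplices in $\partial R(B)$. The balls $R(A)$, with $A\subset B$ a $4$-set, cover $\partial R(B)$ by (R3) and have no common $3$-simplex by (R2); so $\partial[R(B)]=\sum_{A\subset B}[R(A)]$. In $\partial z$ each $4$-set $A\in K$ occurs exactly twice by (E1), so $\partial z=0$. By Lemma~\ref{lem:triang}, $z$ is the sum of all $4$-simplices of $\mathcal T$, and these cover $X$.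
\end{proof}

It follows that a ball that is not contained in $X$ is hollow.

\begin{lemma}\label{lem:hollow}
Every $C\in K$ lies in a $5$-set of $K$. If $|C|\ge2$ and $C\notin K$, then $X\cap R(C)\subset\partial R(C)$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:cover} and (R2), $X\cap R(C)=\bigcup_BR(C\cap B)$ over the $5$-sets $B\in K$. Suppose that no such $B$ contains $C$. Then each $C\cap B$ lies in some $C\setminus i$, so $X\cap R(C)\subset\partial R(C)$ if $|C|\ge2$, by (R3), and $X\cap R(C)=\emptyset$ if $|C|=1$. For $C\in K$ this is impossible, since $X\cap R(C)=R(C)$ is a ball and is not contained in its boundary. For $C\notin K$ with $|C|\ge 2$ the supposition holds, because $K$ is closed under subsets.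
\end{proof}

A hollow $3$-ball cannot be subdivided, since a wall inside it would be a $2$-face of $P$, and all $2$-faces lie in $X$.

\begin{lemma}\label{lem:single}
If $A$ is a missing $4$-set, then $R(A)$ is a single $3$-face of $P$.
\end{lemma}

\begin{proof}
Let $G_1,\dots,G_r$ be the $3$-faces whose union is $R(A)$, and let $O=R(A)\setminus\partial R(A)$, an open $3$-ball that is dense in $R(A)$. Each $\partial G_s$ lies in $X$ by Proposition~\ref{prop:skeleton}(a), and $O\cap X=\emptyset$ by Lemma~\ref{lem:hollow}. So $O$ is covered by the pairwise disjoint sets $\operatorname{relint}G_s$. Each of them is open in $R(A)$, being the complement of the closed set $\partial G_s\cup\bigcup_{t\ne s}G_t$, and so it meets $O$. Since $O$ is connected, $r=1$.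
\end{proof}

An intersection of faces is a face. So the rigidity of the missing $3$-balls passes to the arcs, provided that each pair $ij$ is the intersection of two missing $4$-sets.

\begin{lemma}\label{lem:edge}
For all $i\ne j$, the arc $R(ij)$ is a single edge of $P$.
\end{lemma}

\begin{proof}
Let $\mathcal F$ be the family of pairs $kl\subset V\setminus ij$ with $ijkl$ missing; $|\mathcal F|=6$ by (E2). We show that $\mathcal F$ contains two disjoint pairs.

The members of $\mathcal F$ have no common element. Indeed, only six pairs in the $7$-set $V\setminus ij$ contain a given $k$, so a common element $k$ would make $ijkl$ missing for all $l\notin ijk$. But $ijk\in K$ lies in a $5$-set $B\in K$ by Lemma~\ref{lem:hollow}, and $ijkl\in K$ for $l\in B\setminus ijk$.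

Suppose that any two members of $\mathcal F$ intersect, and let $ab$, $ac$ be two of them. Some member avoids $a$; it meets $ab$ and $ac$, so it is $bc$. A pair with at most one element in $abc$ is disjoint from one of $ab,ac,bc$, so $\mathcal F=\{ab,ac,bc\}$, contradicting $|\mathcal F|=6$.

Let $kl,k'l'\in\mathcal F$ be disjoint. By Lemma~\ref{lem:single}, $R(ijkl)$ and $R(ijk'l')$ are faces of $P$. Hence $R(ij)=R(ijkl)\cap R(ijk'l')$ is a face, and it is $1$-dimensional.
\end{proof}

\begin{proposition}\label{prop:rigid}
Let $M$ satisfy \textup{(H)} and let $f\colon M\to\mathbb{E}^8$ be tight and substantial. Then $P$ is an $8$-simplex, and $X$ is a subcomplex of $\partial P$ that contains all $9$ vertices, all edges and all triangles.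
\end{proposition}

\begin{proof}
Let $G'\subset G''$ be faces of $P$ with $\dim G''-\dim G'=3$, and let $k=\dim G''$, so that $2\le k\le8$. By (P3) there is a flag with $G_{k-3}=G'$ and $G_k=G''$. Take the refinement $R$ of Proposition~\ref{prop:refine} for this flag. The arc $R(\{k-1,k\})$ is a single edge by Lemma~\ref{lem:edge} and contains at least $n(G',G'')-2$ edges by (R5). So $n(G',G'')\le3$, and $P$ is a simplex by Lemma~\ref{lem:simplex}. By Lemma~\ref{lem:cover} and (R1), $X$ is a union of $4$-faces of $P$, that is, a subcomplex of $\partial P$. The last assertion is Proposition~\ref{prop:skeleton}(a).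
\end{proof}

\section{Identification of the complex}\label{sec:ident}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Proposition~\ref{prop:rigid}, $X=f(\mathbb{CP}^2)$ is a subcomplex of the boundary complex of an $8$-simplex with exactly $9$ vertices, and it is homeomorphic to $\mathbb{CP}^2$. So it is a $9$-vertex triangulation of $\mathbb{CP}^2$, and by the uniqueness of such a triangulation it is combinatorially equivalent to $\mathbb{CP}^2_9$.
\end{proof}

For a general $M$ satisfying (H) the homeomorphism type is not given, and we use a classification instead. A complex is \emph{$3$-neighborly} if any three vertices span a triangle. By K\"uhnel and Lassmann \cite{kl}, the only $3$-neighborly combinatorial $4$-manifold with $9$ vertices is $\mathbb{CP}^2_9$. To apply this we must show that our triangulation is combinatorial. The argument also gives Theorem~\ref{thm:main} for a reader who wishes to use uniqueness only among combinatorial triangulations.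

\begin{proof}[Proof of Theorem~\ref{thm:general}(2)]
By Proposition~\ref{prop:rigid}, $P$ is an $8$-simplex, and the faces of $P$ in $X$ form a $3$-neighborly triangulation of $X$ with $9$ vertices. Let $L$ be the link of a vertex $x$ in it. The link in $L$ of a vertex $y$ is the link of the edge $xy$, a $2$-sphere by Lemma~\ref{lem:triang}(c). So the open star of $y$ in $L$ is an open cone on $S^2$, and $L$ is a closed $3$-manifold. It is connected, as it has the homology of $S^3$.

$L$ is simply connected. Let $W$ be the open star of $x$, an open cone on $L$ with apex $x$. Since $X$ is a topological manifold, $x$ has an open neighborhood $B\subset W$ homeomorphic to $\mathbb{R}^4$, and $B$ contains a smaller concentric open cone $W'$. The inclusion $W'\setminus x\to W\setminus x$ is a homotopy equivalence of spaces homotopy equivalent to $L$. So it induces an isomorphism of groups isomorphic to $\pi_1(L)$, and this isomorphism factors through $\pi_1(B\setminus x)\cong\pi_1(S^3)=1$.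

By Perelman's theorem a simply connected closed $3$-manifold is homeomorphic to $S^3$, and by Moise's theorem homeomorphic triangulated $3$-manifolds are PL homeomorphic. So $L$ is a PL $3$-sphere, and the triangulation is combinatorial. By \cite{kl} it is $\mathbb{CP}^2_9$, and $M\cong X\cong\mathbb{CP}^2$.
\end{proof}

\section{Tight embeddings of $\mathbb{CP}^2_9$ in dimensions $8$ and $7$}\label{sec:tight}

We prove Theorem~\ref{thm:general}(3). Let $F$ be any field, let $K_0=\mathbb{CP}^2_9\subset\partial\Delta^8$ with vertices $v_0,\dots,v_8$, and let $X=|K_0|$. The only combinatorial property of $K_0$ that we use is that it is $3$-neighborly.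

\subsection*{Dimension $8$}
Let $h$ be an open half-space, $C$ the set of vertices in $h$ and $D$ the set of the others. If $C=\emptyset$ then $X\cap h=\emptyset$, and if $D=\emptyset$ then $X\subset h$; in both cases there is nothing to prove. Otherwise put $Y=|K_0[D]|$ and $Z=|K_0[C]|$. By Lemma~\ref{lem:retract}, $Z$ is a deformation retract both of $X\cap h$ and of $X\setminus Y$. So we must show that $H_k(Z)\to H_k(X)$ is injective for all $k$, and by (D) this map corresponds to $H^{4-k}(X,Y)\to H^{4-k}(X)$. Each of $Y$, $Z$ has the same $2$-skeleton as the simplex on its vertices, so it is nonempty and connected with $H_1=0$ and $H^1=0$.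
\begin{itemize}
\item $k=0,1$: $Z$ is connected, and $H_1(Z)=0$.
\item $k=2$: the kernel of $H^2(X,Y)\to H^2(X)$ is the image of $H^1(Y)=0$.
\item $k=3$: in $H^0(X)\to H^0(Y)\to H^1(X,Y)\to H^1(X)=0$ the first map is onto because $Y$ is connected, so $H_3(Z)\cong H^1(X,Y)=0$.
\item $k=4$: $H_4(Z)\cong H^0(X,Y)$ is the kernel of $H^0(X)\to H^0(Y)$, which is zero because $X$ is connected and $Y\neq\emptyset$.
\end{itemize}
In degrees $k\ge5$ the groups vanish. So the embedding is tight for every field.

\subsection*{Dimension $7$}
Tightness passes to affine images; the point is to show that the map stays injective. An affine map $\mathbb{E}^8\to\mathbb{E}^7$ with vertices in general position identifies points of complementary faces of $\Delta^8$, so we need the following.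

\begin{lemma}\label{lem:complement}
There is no partition $V=C\cup C^c$ into nonempty sets such that both $\{v_i:i\in C\}$ and $\{v_i:i\in C^c\}$ span simplices of $K_0$.
\end{lemma}

\begin{proof}
The embedding $X\subset\mathbb{E}^8$ is tight and substantial with $P=\Delta^8$. Apply Proposition~\ref{prop:count} to the tautological refinement of $\Delta^8$; its complex $K$ is $K_0$. We may assume $|C|\le4$. If $|C|\le3$, then $|C^c|\ge6$ and $C^c\notin K$. If $|C|=4$ and $C^c\in K$, then $C$ is missing by (E3).
\end{proof}

Let $p_0,\dots,p_8\in\mathbb{E}^7$ be in general position, and let $\pi\colon\mathbb{E}^8\to\mathbb{E}^7$ be the affine map with $\pi(v_i)=p_i$. It is onto, since the $p_i$ affinely span $\mathbb{E}^7$. The affine dependences of the $p_i$, that is, the $\lambda\in\mathbb{R}^9$ with $\sum\lambda_i=0$ and $\sum\lambda_ip_i=0$, form a space of dimension $9-8=1$. A generator $\lambda$ has no zero coordinate, because any eight of the points are affinely independent.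

Suppose that $x\ne y$ in $X$ and $\pi(x)=\pi(y)$. In barycentric coordinates $x-y$ is an affine dependence, so $x-y=t\lambda$ with $t\ne0$. Let $C=\{i:t\lambda_i>0\}$; then $C^c=\{i:t\lambda_i<0\}$, and both sets are nonempty because $\sum\lambda_i=0$. For $i\in C$ we have $x_i=y_i+t\lambda_i>0$, and for $i\in C^c$ we have $y_i=x_i-t\lambda_i>0$. So $C$ spans a face of the simplex of $K_0$ that carries $x$, and $C^c$ spans a face of the one that carries $y$. This contradicts Lemma~\ref{lem:complement}. Hence $\pi|_X$ is an embedding, and it is substantial because its image contains the $p_i$. If $h=\{\xi>c\}$ is an open half-space of $\mathbb{E}^7$, then $\xi\circ\pi$ is a nonconstant affine function, so $\pi^{-1}(h)$ is an open half-space of $\mathbb{E}^8$. Tightness of $\pi|_X$ follows from that of $X\subset\mathbb{E}^8$. This completes the proof of Theorem~\ref{thm:general}.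

\begin{remark}\label{rem:seven}
The rigidity of the convex hull fails in dimension $7$, and Theorem~\ref{thm:main} fails without substantiality. Choose $\lambda\in\mathbb{R}^9$ with $\sum\lambda_i=0$, no zero coordinate, and at least two coordinates of each sign. Let $\pi$ be an affine surjection $\mathbb{E}^8\to\mathbb{E}^7$ whose fibers are the lines in the direction $\sum\lambda_iv_i$. The dependences of the points $p_i=\pi(v_i)$ are the multiples of $\lambda$, so the points are in general position. No $p_i$ is a convex combination of the others, since that would be a dependence with only one coordinate of one sign. So $\operatorname{conv}\pi(X)$ is a $7$-polytope with $9$ vertices, not a simplex. Regarded in $\mathbb{E}^7\subset\mathbb{E}^8$ the embedding remains tight, because an open half-space of $\mathbb{E}^8$ meets $\mathbb{E}^7$ in an open half-space, in the empty set or in everything. Its image is not a subcomplex of a simplex, since the convex hull of such a subcomplex is a simplex.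
\end{remark}

\begin{thebibliography}{9}

\bibitem{bredon}
Bredon, \emph{Topology and Geometry}.

\bibitem{kl}
K\"uhnel and Lassmann, \emph{The unique $3$-neighborly $4$-manifold with few vertices}, J. Combin. Theory Ser. A \textbf{35} (1983).

\bibitem{source}
\emph{Tight Polyhedral Models Of Isoparametric Families, And PL-Taut Submanifolds}, \texttt{https://github.com/panangam/oras-banchoff-geom-2018}.

\end{thebibliography}
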